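\title{Exponentially large independent systems of word equations}

\begin{abstract}
A system of word equations is independent if it is not equivalent to any of its proper subsystems. We show that the size of an independent system can grow exponentially with the number of unknowns: for all $k\ge1$ and $q\ge2$ there are independent systems of $q^k$ equations in $2qk$ unknowns over a free monoid, and in $2qk+2$ unknowns over a free semigroup. The construction rests on a word with $k$ switches that takes the same value in all positions of the switches except one. Conversely, in an independent system in $n\ge 2$ unknowns at most $n-1$ witnesses of independence share a length vector, so that a system with witnesses whose values have length at most $B$ has at most $(n-1)(B+1)^n$ equations.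
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Sigma$ be a finite alphabet with at least two letters; two distinct letters $a,b\in\Sigma$ are fixed throughout. The free monoid $\Sigma^*$ is the set of finite words over $\Sigma$ under concatenation, with the empty word $1$ as unit, and the free semigroup is $\Sigma^+=\Sigma^*\setminus\{1\}$. The length of a word $w$ is $|w|$. A morphism between free monoids is a map that respects concatenation and the unit; it is determined by the images of the letters, which may be chosen freely.

Let $\Xi$ be a finite set of \emph{unknowns}. An \emph{equation over $\Sigma^*$} is a pair $(u,v)$ of words in $\Xi^*$, written $u=v$, and a \emph{solution} of it is a morphism $h:\Xi^*\to\Sigma^*$ with $h(u)=h(v)$. Over $\Sigma^+$ one requires $u,v\in\Xi^+$ and admits only morphisms $h:\Xi^+\to\Sigma^+$, so that no unknown takes the empty word as its value; we call such morphisms \emph{nonerasing}. A \emph{system} is a set of equations, its solutions are the common solutions of its equations, and two systems are \emph{equivalent} if they have the same solutions. A system $\mathcal S$ is \emph{independent}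 if it is not equivalent to any of its proper subsystems. We write $\|\mathcal S\|$ for the number of equations of $\mathcal S$.

Independence is certified by morphisms. A \emph{witness} for $e\in\mathcal S$ is a solution of $\mathcal S\setminus\{e\}$ that is not a solution of $e$. The system $\mathcal S$ is independent if and only if every $e\in\mathcal S$ has a witness: every proper subsystem is contained in some $\mathcal S\setminus\{e\}$, and if it is equivalent to $\mathcal S$, then so is $\mathcal S\setminus\{e\}$.

Two known results frame the question; neither is used below. By the compactness property, every system in finitely many unknowns over a free monoid or a free semigroup is equivalent to one of its finite subsystems, so every independent system is finite. On the other hand, independent systems in $n$ unknowns may contain $\Omega(n^4)$ equations over a free monoid and $\Omega(n^3)$ equations over a free semigroup. The following question is posed as Problem~7.1 in \cite{problem}.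

\medskip
\noindent\textbf{Problem.} \emph{Over a free monoid or a free semigroup, can an independent system have exponentially many equations with respect to the number of unknowns? That is, are there a constant $\gamma>1$ and infinitely many $n$ such that, for each of these $n$, some independent system in $n$ unknowns has at least $\gamma^n$ equations?}
\medskip

Two simple cases show what is at stake. Suppose first that the alphabet had a single letter. Then $h$ solves $e=(u,v)$ if and only if $R_e\cdot\lambda_h=0$, where $\lambda_h=(|h(x)|)_{x\in\Xi}$ is the \emph{length vector} of $h$ and the $x$-entry of $R_e$ is the number of occurrences of $x$ in $u$ minus that in $v$. If $h_e$ are witnesses, then $R_e\cdot\lambda_{h_{e'}}=0$ exactly when $e\ne e'$. Pairing a relation $\sum_e c_eR_e=0$ with $\lambda_{h_{e'}}$ gives $c_{e'}=0$, so the vectors $R_e\in\mathbb Q^n$ are linearly independent and there are at most $n$ equations. A second letter is therefore needed for anything beyond linear growth.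

With two letters, consider over $\Sigma^*$ the $\binom n2$ equations $x_ix_j=x_jx_i$, $1\le i<j\le n$. The morphism with $x_i\mapsto a$, $x_j\mapsto b$ that erases all other unknowns is a witness for $x_ix_j=x_jx_i$, because every other equation of the system involves an erased unknown. Here a witness keeps a pair of unknowns, and an equation tests whether its own pair was kept. Witnesses that keep a bounded number of unknowns, each with value $a$ or $b$, are only polynomially many, and together with the one-letter case and the lower bounds quoted above this suggests polynomial growth. But there are $2^n$ sets of unknowns that a witness may keep. To exploit them one needs an equation that fails when $k$ prescribed choices are all made and holds as soon as one of them is not, with $k$ proportional to $n$. Such equations exist.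

\begin{theorem}\label{thm:main}
Let $k\ge1$ and $q\ge2$.
\begin{enumerate}
\item[(a)] There is an independent system of $q^k$ equations over $\Sigma^*$ in $2qk$ unknowns, with witnesses that map each unknown into $\{1,a,b\}$.
\item[(b)] There is an independent system of $q^k$ equations over $\Sigma^+$ in $2qk+2$ unknowns, in which all right-hand sides are one and the same unknown. This system is also independent over $\Sigma^*$.
\end{enumerate}
\end{theorem}

In (a) the number of equations is $(q^{1/(2q)})^n$ with $n=2qk$. The best integer is $q=3$, since $2^{1/2}<3^{1/3}$ (raise to the sixth power) and $x^{1/x}$ decreases for $x\ge e$.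

\begin{corollary}\label{cor:answer}
The answer to the Problem is yes, for free monoids and for free semigroups. For every $n\ge6$ there is an independent system of $3^{\lfloor n/6\rfloor}$ equations in $n$ unknowns over $\Sigma^*$, and for every $n\ge8$ one of $3^{\lfloor (n-2)/6\rfloor}$ equations over $\Sigma^+$. One may take $\gamma=1.2$ with $n=6k$ over $\Sigma^*$, and $\gamma=1.1$ with $n=6k+2$ over $\Sigma^+$; in the latter case any fixed $\gamma<3^{1/6}$ serves once $k$ is large.
\end{corollary}

\begin{proof}
Take $q=3$ in Theorem~\ref{thm:main}. Unknowns that occur in no equation may be added without destroying independence: give them the value $a$ in every witness. This yields the statement for all $n$. For $n=6k$ we have $3^k>1.2^{\,n}$ because $1.2^6=2.985984<3$. For $n=6k+2$ we have $3^k=3\cdot3^{k-1}\ge1.1^8\cdot1.1^{6(k-1)}=1.1^{\,n}$ because $1.1^6<1.1^8<3$, and $3^k=3^{-1/3}(3^{1/6})^{n}\ge\gamma^n$ for fixed $\gamma<3^{1/6}$ and large $k$.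
\end{proof}

The linear bound of the one-letter case survives over any alphabet in a restricted form: it holds for the witnesses with one given length vector. Below $\mathbb N=\{0,1,2,\dots\}$.

\begin{theorem}\label{thm:converse}
Let $n\ge2$, let $\mathcal S$ be a finite independent system over $\Sigma^*$ or $\Sigma^+$ in $n$ unknowns, and let $h_e$ be a witness for $e$, for each $e\in\mathcal S$. For every $\lambda\in\mathbb N^{\Xi}$, at most $n-1$ of the $h_e$ have length vector $\lambda$. Consequently
\[
\|\mathcal S\|\le(n-1)\cdot\#\{\text{length vectors of the witnesses}\},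
\]
and if $|h_e(x)|\le B$ for all $e$ and $x$, then $\|\mathcal S\|\le(n-1)(B+1)^n$.
\end{theorem}

Thus an exponentially large independent system, over $\Sigma^*$ or $\Sigma^+$, needs witnesses with exponentially many different length vectors. For witnesses of bounded length the two theorems determine the order of growth.

\begin{corollary}\label{cor:sharp}
Fix $B\ge1$, and let $M_B(n)$ be the maximal size of an independent system over $\Sigma^*$ in $n$ unknowns that has witnesses with all values of length at most $B$. For all $n\ge6$,
\[
3^{\lfloor n/6\rfloor}\le M_B(n)\le(n-1)(B+1)^n ,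
\]
so $M_B(n)=2^{\Theta(n)}$. In particular the systems of Theorem~\ref{thm:main}(a) are optimal up to the base of the exponential among systems with witnesses valued in $\{1,a,b\}$.
\end{corollary}

The best base $\gamma$, and any upper bound depending on $n$ alone when the lengths of the witnesses are unrestricted, are not determined here.

Section~\ref{sec:switch} constructs the test for $k$ simultaneous choices, and Section~\ref{sec:monoid} turns it into equations over $\Sigma^*$. Section~\ref{sec:semigroup} shows how to do without the empty word, and Section~\ref{sec:converse} proves the upper bound. All proofs are given in full.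

\section{Switch words}\label{sec:switch}

We separate the test from the equations in which it will be used. Imagine $k$ switches, each in position $+$ or $-$, and letters that are wired to one position of one switch: such a letter shows $a$ or $b$ when its switch is in that position and vanishes otherwise. Formally, let
\[
\Delta_k=\{a_i^s,\ b_i^s:\ 1\le i\le k,\ s\in\{+,-\}\},
\]
and for $d\in\{+,-\}^k$ let $\operatorname{val}_d:\Delta_k^*\to\{a,b\}^*$ be the morphism with
\[
\operatorname{val}_d(c_i^s)=\begin{cases}c&\text{if }d_i=s,\\ 1&\text{if }d_i\ne s,\end{cases}\qquad c\in\{a,b\}.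
\]
The letter $c_i^s$ is \emph{active at $d$} if $d_i=s$. The letters $a_i^\pm$ are the \emph{$a$-letters} and the $b_i^\pm$ are the \emph{$b$-letters}. We write $d^+=(+,\dots,+)$, the length being clear from the context.

\begin{lemma}\label{lem:switch}
For every $k\ge1$ there are words $W_k\in\Delta_k^*$ and $Y_k\in\{a,b\}^*$ such that $\operatorname{val}_d(W_k)=Y_k$ for all $d\ne d^+$, while $\operatorname{val}_{d^+}(W_k)$ is a word different from $Y_k$ and of the same length as $Y_k$.
\end{lemma}

For one switch, take
\[
W_1=a_1^+b_1^+b_1^-a_1^-,\qquad Y_1=ba;
\]
then $\operatorname{val}_-(W_1)=ba$ and $\operatorname{val}_+(W_1)=ab$. The difficulty lies in adding a switch. In position $+$ the new switch must let the value of $W_k$ through, while in position $-$ it must destroy the difference between $\operatorname{val}_{d^+}(W_k)$ and $Y_k$, although the old letters remain active and cannot be erased: the new switch can only insert letters of its own around them. Insertions can hide the difference if the old letters are first encoded by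
\[
\tau(a)=ab,\qquad\tau(b)=ba ,
\]
because $a\cdot ba\cdot b=(ab)^2$, and also $a\cdot1\cdot b=ab$. A pair of new letters $a,b$ placed around each encoded $b$-letter produces a power of $ab$ whether that letter is active or not. The morphism $\tau$ is injective, since a word in its image is decoded by cutting it into factors of length two. We are led to the morphism $\sigma:\Delta_k^*\to\Delta_{k+1}^*$,
\begin{equation}\label{eq:sigma}
\sigma(a_i^s)=a_i^sb_i^s,\qquad \sigma(b_i^s)=a_{k+1}^-\;b_i^sa_i^s\;b_{k+1}^- .
\end{equation}
With the new switch at $+$, the word $\sigma(W_k)$ evaluates to $\tau$ of the old value; with the new switch at $-$, it evaluates to a power $(ab)^N$. The two outputs are made to agree by a prefix that shows $(ab)^N$ in position $+$ and a suffix that shows $\tau(Y_k)$ in position $-$.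

\begin{example}\label{ex:two}
For $k=1$ we have $\tau(Y_1)=baab$ and $N=4$, and the recipe gives
\[
W_2=(a_2^+b_2^+)^4\cdot\sigma(a_1^+)\,\sigma(b_1^+)\,\sigma(b_1^-)\,\sigma(a_1^-)\cdot b_2^-a_2^-a_2^-b_2^- .
\]
The values of its six factors at $d=(d_1,d_2)$ are as follows.
\[
\begin{array}{c|c|cccc|c}
d&\text{prefix}&\sigma(a_1^+)&\sigma(b_1^+)&\sigma(b_1^-)&\sigma(a_1^-)&\text{suffix}\\\hline
(+,+)&(ab)^4&ab&ba&1&1&1\\
(-,+)&(ab)^4&1&1&ba&ab&1\\
(+,-)&1&ab&abab&ab&1&baab\\
(-,-)&1&1&ab&abab&ab&baab
\end{array}
\]
The last three rows spell $Y_2=(ab)^4baab$, and the first spells $(ab)^4abba$.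
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:switch}]
The case $k=1$ is settled by $W_1$ and $Y_1$. Suppose that $W_k$ and $Y_k$ are constructed. Let $m$ be the number of occurrences of $b$-letters in $W_k$, put $N=|Y_k|+m$, and let $\mu:\{a,b\}^*\to\Delta_{k+1}^*$ be the morphism with $\mu(c)=c_{k+1}^-$. With $\sigma$ as in \eqref{eq:sigma}, set
\[
W_{k+1}=(a_{k+1}^+b_{k+1}^+)^{N}\;\sigma(W_k)\;\mu(\tau(Y_k)),\qquad Y_{k+1}=(ab)^{N}\tau(Y_k).
\]
Let $d'=(d,d_{k+1})$ with $d\in\{+,-\}^k$.

\emph{Case $d_{k+1}=+$.} The letters $a_{k+1}^-$ and $b_{k+1}^-$ are erased, and with them the suffix. The word $\sigma(a_i^s)$ evaluates to $ab$ and $\sigma(b_i^s)$ to $ba$ if $d_i=s$, and both evaluate to $1$ otherwise; that is, $\operatorname{val}_{d'}\circ\,\sigma=\tau\circ\operatorname{val}_d$. Hence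
\[
\operatorname{val}_{d'}(W_{k+1})=(ab)^N\tau(\operatorname{val}_d(W_k)).
\]
This word has the length of $Y_{k+1}$, because $|\operatorname{val}_d(W_k)|=|Y_k|$ for every $d$. As $\tau$ is injective, it equals $Y_{k+1}$ if and only if $\operatorname{val}_d(W_k)=Y_k$, that is, if and only if $d\ne d^+$.

\emph{Case $d_{k+1}=-$.} The prefix is erased and the suffix evaluates to $\tau(Y_k)$. The word $\sigma(a_i^s)$ evaluates to $ab$ if $a_i^s$ is active at $d$ and to $1$ otherwise; the word $\sigma(b_i^s)$ evaluates to $a\cdot ba\cdot b=(ab)^2$ if $b_i^s$ is active at $d$ and to $ab$ otherwise. So each occurrence of a letter in $W_k$ contributes one factor $ab$ for being active and one for being a $b$-letter. The number of active occurrences is $|\operatorname{val}_d(W_k)|=|Y_k|$, for every $d$ including $d^+$. Therefore $\sigma(W_k)$ evaluates to $(ab)^{|Y_k|+m}=(ab)^N$, and $\operatorname{val}_{d'}(W_{k+1})=(ab)^N\tau(Y_k)=Y_{k+1}$.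

The two cases together give the assertion for $k+1$.
\end{proof}

The condition on lengths is not used in the applications, but the induction depends on it: in position $-$ the new switch hides the order of the active letters and not their number. The pair $W=a_1^+$, $Y=1$ satisfies the rest of the lemma for $k=1$, yet the step turns it into the word $a_1^+b_1^+$ with target $1$, whose value at $(+,-)$ is $ab$.

\begin{remark}\label{rem:length}
The switch words are long: $|W_k|=4\cdot6^{k-1}$. Indeed, suppose that $W_k$ has $\ell$ $a$-letters and $\ell$ $b$-letters, where $\ell=|Y_k|$, as is the case for $k=1$ with $\ell=2$. Then $N=2\ell$, $|Y_{k+1}|=4\ell+2\ell=6\ell$ and $|W_{k+1}|=4\ell+(2\ell+4\ell)+2\ell=12\ell$, and half of the letters of $W_{k+1}$ are $b$-letters because this is so for the prefix, for each word in \eqref{eq:sigma} and for the suffix.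
\end{remark}

\section{Free monoids}\label{sec:monoid}

Let $Q=\{0,\dots,q-1\}$. Both the equations and the witnesses will be indexed by $Q^k$. The witness $h_S$ makes a choice $S_i\in Q$ for each $i$, the equation $e_T$ guesses these choices, and the $i$th switch is at $+$ when the $i$th guess is right. The equation is to fail when all guesses are right, which is what $W_k$ detects. It remains to write a letter of $\Delta_k$ in terms of unknowns. For each $i$ and each of the two types we take $q$ unknowns, of which $h_S$ keeps only the one with index $S_i$. Then the unknown with index $T_i$ survives when the guess is right, and the product of the other $q-1$ unknowns survives when it is wrong.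

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
The unknowns are $A_{i,r}$ and $B_{i,r}$ for $1\le i\le k$, $r\in Q$. For $T\in Q^k$ let $\varphi_T:\Delta_k^*\to\Xi^*$ be the morphism with
\[
\varphi_T(a_i^+)=A_{i,T_i},\quad \varphi_T(a_i^-)=\prod_{r\ne T_i}A_{i,r},\quad
\varphi_T(b_i^+)=B_{i,T_i},\quad \varphi_T(b_i^-)=\prod_{r\ne T_i}B_{i,r},
\]
all products being taken in increasing order of $r$. The right-hand side must evaluate to $Y_k$ under every witness, and a product over all $r\in Q$ survives whatever the choice. So let $V$ be the image of $Y_k$ under $a\mapsto\prod_{r\in Q}A_{1,r}$, $b\mapsto\prod_{r\in Q}B_{1,r}$, and consider the equations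
\[
e_T:\quad\varphi_T(W_k)=V\qquad(T\in Q^k).
\]
For $S\in Q^k$ define $h_S$ by $h_S(A_{i,r})=a$, $h_S(B_{i,r})=b$ if $r=S_i$, and $h_S(A_{i,r})=h_S(B_{i,r})=1$ if $r\neq S_i$. Exactly one factor of each product in $V$ survives, so $h_S(V)=Y_k$.

Given $S$ and $T$, define $d\in\{+,-\}^k$ by
\begin{equation}\label{eq:d}
d_i=+\ \text{ if }S_i=T_i,\qquad d_i=-\ \text{ if }S_i\ne T_i .
\end{equation}
Let $c\in\{a,b\}$. If $S_i=T_i$, then $h_S\varphi_T(c_i^+)=c$, and all factors of $\varphi_T(c_i^-)$ are erased. If $S_i\ne T_i$, then $h_S\varphi_T(c_i^+)=1$, and in $\varphi_T(c_i^-)$ only the factor with $r=S_i$ survives, so that $h_S\varphi_T(c_i^-)=c$. Hence $h_S\varphi_T=\operatorname{val}_d$. By Lemma~\ref{lem:switch}, $h_S$ solves $e_T$ if and only if $d\ne d^+$, that is, if and only if $S\ne T$. So $h_T$ solves every equation of the system except $e_T$. In particular the $q^k$ equations are pairwise distinct, and $h_T$ is a witness for $e_T$.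
\end{proof}

For $k=1$ and $q=2$, with the index $i=1$ omitted, the system reads
\[
e_0:\ A_0B_0B_1A_1=B_0B_1A_0A_1,\qquad e_1:\ A_1B_1B_0A_0=B_0B_1A_0A_1 .
\]
The witness $h_0$, which keeps $A_0$ and $B_0$, turns $e_0$ into $ab=ba$ and $e_1$ into $ba=ba$, and $h_1$ does the opposite.

\section{Free semigroups}\label{sec:semigroup}

Over $\Sigma^+$ an unknown that was erased in Section~\ref{sec:monoid} must receive a nonempty value, and we give it the value $a$. An inactive letter of the switch word then leaves a trace. The first precaution is to make this trace the same for all letters: each letter of $\Delta_k$ will be written as a product of exactly $q$ unknowns, so that an inactive letter evaluates to $a^q$. An active $a$-letter is told apart by a longer power $a^{q+K}$, and an active $b$-letter needs room on both sides of its $b$ for the traces of the other $q-1$ factors. It is also convenient to have a letter $\kappa\notin\Delta_k$ with the constant value $a$. For an integer $K\ge1$ and $d\in\{+,-\}^k$, we therefore replace $\operatorname{val}_d$ by the nonerasing morphism $\widehat{\operatorname{val}}_d:(\Delta_k\cup\{\kappa\})^*\to\{a,b\}^*$,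
\begin{equation}\label{eq:hatval}
\kappa\mapsto a,\qquad
a_i^s\mapsto\begin{cases}a^{q}a^{K}&d_i=s,\\ a^q&d_i\ne s,\end{cases}\qquad
b_i^s\mapsto\begin{cases}a^q\,ba^q&d_i=s,\\ a^q&d_i\ne s.\end{cases}
\end{equation}
The initial factor $a^q$ in the value of a letter of $\Delta_k$, and the value $a$ of $\kappa$, do not depend on $d$; we call them the \emph{padding}.

\subsection{Hiding the padding}

The padding does not depend on $d$, but its distribution among the runs of $a$ between consecutive letters $b$ does. The word $W=b_1^+b_1^-$ has $\operatorname{val}_+(W)=\operatorname{val}_-(W)=b$, whereas $\widehat{\operatorname{val}}_+(W)=a^qba^{2q}$ and $\widehat{\operatorname{val}}_-(W)=a^{2q}ba^q$: the padding reveals which of the two $b$-letters is active. So $W$ has to be modified, in such a way that the new value is a fixed injective function of $\operatorname{val}_d(W)$.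

This is done in two steps. Cut $W$ after each of its $m$ $b$-letters into blocks numbered $0,\dots,m$. First, insert powers of $\kappa$ so that every block has the same padding $a^K$. If the $j$th and $j'$th $b$-letters are active and none between them is, the padding between them is now $a^{(j'-j)K}$. Second, let the $j$th $b$-letter, when active, add $a^{jK}$ on its right and $a^{(m+1-j)K}$ on its left. The total between the two letters becomes
\[
jK+(j'-j)K+(m+1-j')K=(m+1)K,
\]
independent of $j$ and $j'$. The additions are made by the $a$-letter wired to the same switch and position, which yields an extra $a^K$ exactly when the $b$-letter is active; the padding of these extra letters is included in the first step.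

For $W=b_1^+b_1^-$ and $K=3q$ the modified word is
\[
\widehat W=(a_1^+)^2b_1^+\;\cdot\;a_1^+a_1^-b_1^-\;\cdot\;\kappa^q(a_1^-)^2 ,
\]
and each of the three blocks has padding $a^{3q}=a^K$. At $d=+$ the blocks evaluate to $a^{3K}ba^q$, $a^{2K}$, $a^K$, and at $d=-$ to $a^K$, $a^{2K}ba^q$, $a^{3K}$. Both products equal $a^{3K}ba^{q+3K}$.

\begin{lemma}\label{lem:pad}
Let $W\in\Delta_k^*$ have $m$ occurrences of $b$-letters. Put $K=q(|W|+1)$ and $L=(m+1)K$, and let $\eta:\{a,b\}^*\to\{a,b\}^*$ be the morphism with $\eta(a)=a^K$, $\eta(b)=ba^{q+L}$. Then $\eta$ is injective, and there is a nonempty word $\widehat W$ over $\Delta_k\cup\{\kappa\}$ such that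
\[
\widehat{\operatorname{val}}_d(\widehat W)=a^L\,\eta(\operatorname{val}_d(W))\qquad\text{for all }d\in\{+,-\}^k .
\]
\end{lemma}

\begin{proof}
We have
\begin{equation}\label{eq:eta}
\eta(a^{N_0}ba^{N_1}b\cdots ba^{N_t})=a^{KN_0}\,b\,a^{q+L+KN_1}\,b\cdots b\,a^{q+L+KN_t},
\end{equation}
and the right-hand side determines $t$ and $N_0,\dots,N_t$. So $\eta$ is injective.

Write $W=\alpha_0\beta_1\alpha_1\cdots\beta_m\alpha_m$, where the $\beta_j$ are the $b$-letters and the $\alpha_j$ are possibly empty words of $a$-letters. If $\beta_j=b_i^s$, put $\hat\beta_j=a_i^s$; it is active exactly when $\beta_j$ is. Let $\widehat W=U_0U_1\cdots U_m$ with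
\[
U_j=\kappa^{p_j}\,\alpha_j\,\hat\beta_j^{\,j}\,\hat\beta_{j+1}^{\,m-j}\,\beta_{j+1}\qquad(0\le j\le m),
\]
where $\hat\beta_0^{\,0}$, $\hat\beta_{m+1}^{\,0}$ and $\beta_{m+1}$ stand for the empty word, and where $p_j=K-q\nu_j$, with $\nu_j$ the number of occurrences of letters of $\Delta_k$ in $U_j$. Here $p_j\ge0$, because $\nu_j\le|\alpha_j|+m+1\le|W|+1$; this is the reason for the choice of $K$. The padding of $U_j$ has total length $p_j+q\nu_j=K$, and in particular $\widehat W$ is nonempty.

Fix $d$. For $1\le j\le m$ let $\chi_j=1$ if $\beta_j$ is active at $d$ and $\chi_j=0$ otherwise, put $\chi_0=\chi_{m+1}=1$, and let $n_j=|\operatorname{val}_d(\alpha_j)|$ be the number of active letters in $\alpha_j$. By \eqref{eq:hatval}, each active $a$-letter adds $K$ to the padding, and the only possible $b$ in the value of $U_j$ comes from its last letter. Hence, with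
\[
M_j=K+Kn_j+jK\chi_j+(m-j)K\chi_{j+1},
\]
the block $U_j$ evaluates to $a^{M_j}ba^q$ if $j<m$ and $\chi_{j+1}=1$, and to $a^{M_j}$ otherwise. The conventions for $\chi_0$ and $\chi_{m+1}$ are harmless, since their coefficients vanish.

Let $j_1<\dots<j_t$ be the indices of the active $b$-letters ($t\geq 0$), and put $j_0=0$, $j_{t+1}=m+1$. For $0\le u\le t$ let $I_u=\{j:\ j_u\le j<j_{u+1}\}$ and $N_u=\sum_{j\in I_u}n_j$. Erasing the inactive letters of $W$ gives
\[
\operatorname{val}_d(W)=a^{N_0}ba^{N_1}b\cdots ba^{N_t}.
\]
For $j\in I_u$ we have $\chi_j=1$ only if $j=j_u$, and $\chi_{j+1}=1$ only if $j=j_{u+1}-1$. Therefore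
\[
\sum_{j\in I_u}M_j=(j_{u+1}-j_u)K+KN_u+j_uK+(m+1-j_{u+1})K=L+KN_u .
\]
Among the blocks $U_j$ with $j\in I_u$ only the last can produce a letter $b$, and it does so exactly when $u<t$. So their product evaluates to $a^{L+KN_u}ba^q$ for $u<t$ and to $a^{L+KN_t}$ for $u=t$. Multiplying over $u$, we obtain
\[
\widehat{\operatorname{val}}_d(\widehat W)=a^{L+KN_0}\,b\,a^{q+L+KN_1}\,b\cdots b\,a^{q+L+KN_t},
\]
which is $a^L\eta(\operatorname{val}_d(W))$ by \eqref{eq:eta}.
\end{proof}

\subsection{The equations}

Two unknowns are added to those of Section~\ref{sec:monoid}: an unknown $C$ with value $a$, which represents $\kappa$ and fills the products up to $q$ factors, and an unknown $Z$, which serves as the common right-hand side. In a product, the unknown with index $r$ is always put in position $r$, with $r$ factors before it and $q-1-r$ after it, for either sign and any $T$. This allows the value of $B_{i,r}$ to compensate for its position.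

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Apply Lemma~\ref{lem:pad} to $W=W_k$, which gives $K$, $L$, $\eta$ and $\widehat W$. The unknowns are $C$, $Z$ and $A_{i,r},B_{i,r}$ for $1\le i\le k$, $r\in Q$. For $T\in Q^k$ put $E_i^+=\{T_i\}$ and $E_i^-=Q\setminus\{T_i\}$, and let $\hat\varphi_T$ be the morphism on $(\Delta_k\cup\{\kappa\})^*$ with $\hat\varphi_T(\kappa)=C$ and
\[
\hat\varphi_T(a_i^s)=g_0g_1\cdots g_{q-1},\qquad g_r=\begin{cases}A_{i,r}&r\in E_i^s,\\ C&r\notin E_i^s,\end{cases}
\]
the word $\hat\varphi_T(b_i^s)$ being defined by the same formula with $B_{i,r}$ in place of $A_{i,r}$. The system consists of the equations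
\[
e_T:\quad\hat\varphi_T(\widehat W)=Z\qquad(T\in Q^k),
\]
both sides of which are nonempty. For $S\in Q^k$ define a nonerasing morphism $h_S$ by $h_S(C)=a$, $h_S(Z)=a^L\eta(Y_k)$ and
\[
h_S(A_{i,r})=\begin{cases}a^{K+1}&r=S_i,\\ a&r\ne S_i,\end{cases}\qquad
h_S(B_{i,r})=\begin{cases}a^{q-r}\,b\,a^{1+r}&r=S_i,\\ a&r\ne S_i.\end{cases}
\]
Given $S$ and $T$, define $d$ by \eqref{eq:d}. Then $S_i\in E_i^s$ if and only if $d_i=s$. If $d_i\neq s$, all $q$ factors of $\hat\varphi_T(a_i^s)$ and of $\hat\varphi_T(b_i^s)$ are mapped to $a$, so both words are mapped to $a^q$. If $d_i=s$, put $r=S_i$; all factors except the one in position $r$ are mapped to $a$, and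
\[
\begin{aligned}
h_S\hat\varphi_T(a_i^s)&=a^{r}\cdot a^{K+1}\cdot a^{q-1-r}=a^{q+K},\\
h_S\hat\varphi_T(b_i^s)&=a^r\cdot a^{q-r}ba^{1+r}\cdot a^{q-1-r}=a^qba^q .
\end{aligned}
\]
Comparing with \eqref{eq:hatval}, we see that $h_S\hat\varphi_T=\widehat{\operatorname{val}}_d$. By Lemma~\ref{lem:pad}, $h_S$ maps the left-hand side of $e_T$ to $a^L\eta(\operatorname{val}_d(W_k))$. Since $\eta$ is injective, this equals $h_S(Z)$ if and only if $\operatorname{val}_d(W_k)=Y_k$, which by Lemma~\ref{lem:switch} means $d\ne d^+$, that is, $S\ne T$. So $h_T$ solves every equation except $e_T$; the $q^k$ equations are distinct and the system is independent over $\Sigma^+$. The same morphisms are witnesses over $\Sigma^*$.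
\end{proof}

\section{Witnesses with a common length vector}\label{sec:converse}

A word equation is not linear, but it becomes linear once the lengths of the values are fixed, for then every occurrence of an unknown starts at a known position. We use the linearization of Saarela \cite{saarela}, and give the argument in full.

Identify the letters of $\Sigma$ with distinct positive integers, and for $w=c_1\cdots c_p\in\Sigma^*$ put
\[
P_w=\sum_{i=1}^pc_iX^{i-1}\in\mathbb Q[X].
\]
As the $c_i$ are nonzero, $P_w$ determines $w$, and $P_w=0$ only for $w=1$. Moreover $P_{ww'}=P_w+X^{|w|}P_{w'}$. Fix $\lambda\in\mathbb N^\Xi$ and extend it additively to $\Xi^*$, so that $|h(u)|=\lambda(u)$ for every morphism $h$ with length vector $\lambda$. For such $h$ and $u=x_1\cdots x_p$ with $x_j\in\Xi$, the product formula gives $P_{h(u)}=\sum_{j=1}^pX^{\lambda(x_1\cdots x_{j-1})}P_{h(x_j)}$. Collecting the occurrences of each unknown,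
\[
P_{h(u)}=\sum_{x\in\Xi}f^u_x\,P_{h(x)},\qquad f^u_x=\sum_{j:\ x_j=x}X^{\lambda(x_1\cdots x_{j-1})},
\]
where $f^u_x$ depends on $u$, $x$ and $\lambda$ but not on $h$. For an equation $e=(u,v)$ let $R_e=(f^u_x-f^v_x)_{x\in\Xi}$, and let $\pi_h=(P_{h(x)})_{x\in\Xi}$; these are vectors in $\mathbb Q(X)^n$, over the field of rational functions. For every $h$ with length vector $\lambda$,
\begin{equation}\label{eq:linear}
h\text{ solves }e\iff R_e\cdot\pi_h=0 .
\end{equation}
For instance, $xy=yx$ has $R_e=(1-X^{\lambda(y)},\,X^{\lambda(x)}-1)$.

As in the one-letter case, \eqref{eq:linear} makes the vectors $\pi_{h_e}$ of witnesses with length vector $\lambda$ linearly independent, which bounds their number by $n$. One more dimension is taken up by the morphism with length vector $\lambda$ whose values are powers of $a$, which solves every equation whose sides have equal length.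

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $\mathcal C$ be the set of $e\in\mathcal S$ such that $h_e$ has length vector $\lambda$, and let $m=\|\mathcal C\|$. If $m\le1$, then $m\le n-1$ because $n\ge2$. Let $m\ge2$. Every $e=(u,v)\in\mathcal C$ is then solved by $h_{e'}$ for some other $e'\in\mathcal C$, and therefore $\lambda(u)=\lambda(v)$. It follows that the morphism $g$ with $g(x)=a^{\lambda(x)}$ solves every $e\in\mathcal C$, so that $R_e\cdot\pi_g=0$ by \eqref{eq:linear}. Also $\pi_g\ne0$: otherwise $\lambda=0$, and the only morphism with this length vector solves every equation and is not a witness.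

Suppose that $\sum_{e'\in\mathcal C}c_{e'}\pi_{h_{e'}}+c\,\pi_g=0$ with coefficients in $\mathbb Q(X)$. By \eqref{eq:linear}, $R_e\cdot\pi_{h_{e'}}=0$ if and only if $e\ne e'$. Pairing the relation with $R_e$ leaves $c_e\,R_e\cdot\pi_{h_e}=0$, so $c_e=0$ for each $e\in\mathcal C$, and then $c=0$ because $\pi_g\neq0$. Thus $\mathbb Q(X)^n$ contains $m+1$ linearly independent vectors, and $m\le n-1$.

Summing over the length vectors that occur gives the displayed inequality, and there are at most $(B+1)^n$ length vectors with all entries at most $B$.
\end{proof}

The hypothesis $n\ge2$ cannot be dropped: in one unknown, the system $\{xx=x\}$ is independent with witness $x\mapsto a$, while $n-1=0$.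

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
The upper bound is Theorem~\ref{thm:converse}; it applies to every finite subsystem, with the same witnesses, and hence to the whole system. The lower bound is Theorem~\ref{thm:main}(a) with $q=3$ and $k=\lfloor n/6\rfloor$, the unused unknowns being given the value $a$, so that all values have length at most $1\le B$. Finally, $3^{\lfloor n/6\rfloor}\ge3^{n/12}$ for $n\ge6$ and $(n-1)(B+1)^n\le(2B+2)^n$, which gives $M_B(n)=2^{\Theta(n)}$. The last assertion is the case $B=1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}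
\emph{Of Our Building Stages Is The Oldest And Most Fundamental, And It Is The One Which Has Been Surveyed As A Basis Of},
\texttt{https://github.com/AntonioDrk/MaterialeFMI2017-2018}.

\bibitem{saarela}
A.~Saarela, \emph{Systems of word equations, polynomials and linear algebra: a new approach}, European J. Combin. 47 (2015).

\end{thebibliography}
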